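\title{A Boolean algebra that is $\Delta^0_{\omega+2}$-categorical but not relatively $\Delta^0_{\omega+2}$-categorical}

\begin{abstract}
We construct a computable Boolean algebra such that any two computable copies are isomorphic by a map computable in $\emptyset^{(\omega+2)}$, while some two copies $\mathcal A,\mathcal B$ have no isomorphism computable in $(\mathcal A\oplus\mathcal B)^{(\omega+2)}$. This disproves the conjecture that, for Boolean algebras, $\Delta^0_\alpha$-categoricity and relative $\Delta^0_\alpha$-categoricity agree for every computable ordinal $\alpha$. The algebra is relatively $\Delta^0_{\omega+3}$-categorical. Its Stone space has infinitely many pairs of marked points whose attributes can be enumerated, but not decided, from $\emptyset^{(\omega+2)}$; attributes are added so as to defeat every Scott family, and slowly enough for the computable copies to follow.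
\end{abstract}

\section{Introduction}

Two presentations of a countable structure are isomorphic, but an isomorphism between them may be hard to compute. Categoricity notions measure how hard.

All structures are countable. A \emph{presentation}, or \emph{copy}, of a structure is an isomorphic copy whose universe is $\omega$, or an initial segment of $\omega$ if the structure is finite. It is \emph{computable} if its atomic diagram is computable, and $\mathcal A\oplus\mathcal B$ is the join of the atomic diagrams of $\mathcal A$ and $\mathcal B$. We follow the convention of Ash and Knight \cite{AK} for the hyperarithmetic hierarchy. Let $\alpha$ be a nonzero computable ordinal and $Z\subseteq\omega$. If $\alpha=n<\omega$, a set or function is $\Delta^0_n(Z)$ if it is computable from the jump $Z^{(n-1)}$. If $\alpha\ge\omega$, it is $\Delta^0_\alpha(Z)$ if it is computable from $Z^{(\alpha)}=H^Z_a$, the $\alpha$-th jump of $Z$ along a notation $a\in\mathcal O$ for $\alpha$; the Turing degree of $H^Z_a$ does not depend on $a$. We write $\Delta^0_\alpha$ for $\Delta^0_\alpha(\emptyset)$.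

A computable structure is \emph{$\Delta^0_\alpha$-categorical} if any two computable presentations are isomorphic by a $\Delta^0_\alpha$ map. It is \emph{relatively $\Delta^0_\alpha$-categorical} if any two presentations $\mathcal A,\mathcal B$, computable or not, are isomorphic by a $\Delta^0_\alpha(\mathcal A\oplus\mathcal B)$ map. The relative notion implies the plain one, because $\mathcal A\oplus\mathcal B$ is computable when $\mathcal A$ and $\mathcal B$ are. The converse is where the two notions part. Relative categoricity is a matter of definability inside the structure (Theorem~\ref{thm:scott} below), whereas plain categoricity concerns only countably many copies, which can be listed in advance and taken into account while the structure is built. Chisholm, Fokina, Goncharov, Harizanov, Knight and Miller showed that for every nonzero computable ordinal $\alpha$ there is a $\Delta^0_\alpha$-categorical structure that is not relatively $\Delta^0_\alpha$-categorical.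

For Boolean algebras the first level looks different. Between two copies of the atomless algebra, the usual back-and-forth argument only asks to split nonzero elements into nonzero elements, so it is computable in the join of the copies; the same works for an algebra with finitely many atoms once the atoms are named. Goncharov and LaRoche proved that a computable Boolean algebra is computably categorical if and only if it has at most finitely many atoms, and the same holds for relative computable categoricity. So for $\alpha=1$ the two notions agree and have an algebraic meaning. One may expect this to persist: a tuple in a Boolean algebra cuts it into independent pieces, two tuples are automorphic exactly when the corresponding pieces are isomorphic, and this seems to leave little room for coding. The following conjecture is posed in \cite{RS}.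

\begin{quote}
\textbf{Conjecture.} \emph{For every nonzero computable ordinal $\alpha$, a computable Boolean algebra is $\Delta^0_\alpha$-categorical if and only if it is relatively $\Delta^0_\alpha$-categorical.}
\end{quote}

We show that it fails at $\alpha=\omega+2$.

\begin{theorem}\label{thm:main}
There is a computable Boolean algebra that is $\Delta^0_{\omega+2}$-categorical but not relatively $\Delta^0_{\omega+2}$-categorical. It is relatively $\Delta^0_{\omega+3}$-categorical.
\end{theorem}

One level suffices to refute the conjecture, and nothing is claimed here about other levels. Section~\ref{sec:idea} isolates four properties of a family of algebras $B_A$ and shows, in the smallest case, how they give the theorem. Sections~\ref{sec:types}--\ref{sec:bf} define the family and prove the properties; Sections~\ref{sec:constr} and~\ref{sec:verif} contain the construction and its verification.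

\section{Preliminaries}\label{sec:prelim}

\subsection*{Oracles}
For $Z\subseteq\omega$ we take $Z^{(\omega)}=\{\langle m,x\rangle:x\in Z^{(m)}\}$, for a computable pairing function with $\langle m,x\rangle\ge m$; then $Z^{(\omega+n)}\equiv_T(Z^{(\omega)})^{(n)}$. Throughout,
\[
X=\emptyset^{(\omega)},\qquad C=X''\equiv_T\emptyset^{(\omega+2)},
\]
so $\Delta^0_{\omega+2}$ means computable in $C$. We write $\Sigma_n(Y),\Pi_n(Y)$ for the arithmetical hierarchy relative to $Y$, and $\Sigma_n,\Pi_n$ when $Y=\emptyset$; $\Pi_0$ means computable. These classes are closed under bounded quantifiers, and by Post's theorem $\Sigma_{n+1}(Y)$ consists of the sets c.e.\ in $Y^{(n)}$, uniformly. Thus $\Sigma_2(X)$ and $\Pi_2(X)$ sets are decidable in $C$, and $\Sigma_3(X)$ means c.e.\ in $C$. In the hyperarithmetic notation, $\Sigma^0_\omega=\Sigma_1(X)$, $\Pi^0_{\omega+1}=\Pi_2(X)$ and $\Sigma^0_{\omega+2}=\Sigma_3(X)$.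

\subsection*{Infinitary formulas}
The $\Sigma_0$ and $\Pi_0$ formulas are the finitary quantifier-free ones. For $\beta>0$, a $\Sigma_\beta$ formula is a countable disjunction of formulas $\exists\bar y\,\chi$, each $\chi$ being $\Pi_\gamma$ for some $\gamma<\beta$, with finitely many free variables in all; a $\Pi_\beta$ formula is a countable conjunction of formulas $\forall\bar y\,\sigma$, each $\sigma$ being $\Sigma_\gamma$ for some $\gamma<\beta$. Pushing negations inward turns the negation of a $\Sigma_\gamma$ formula into a $\Pi_\gamma$ formula. A formula is \emph{computable} if all its disjunctions and conjunctions are over c.e.\ sets of indices; we work along a fixed notation for $\omega+2$. We use two published theorems.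

\begin{theorem}[{\cite[Ch.~7]{AK}}]\label{thm:truth}
Truth of computable $\Sigma_\alpha$ $(\Pi_\alpha)$ formulas in computable structures is $\Sigma^0_\alpha$ $(\Pi^0_\alpha)$, uniformly. In particular:
\begin{enumerate}
\item[(a)] truth of computable formulas of finite level is decidable in $X$, uniformly in the structure, the formula and its level;
\item[(b)] there is a set $S$, c.e.\ in $C$, such that for each index $m$ of a computable structure $\mathcal M$, each computable $\Sigma_{\omega+2}$ formula $\varphi$ and each tuple $\bar b$, we have $\langle m,\varphi,\bar b\rangle\in S$ if and only if $\mathcal M\models\varphi(\bar b)$.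
\end{enumerate}
\end{theorem}

Part (a) relativizes: by induction on $n$, truth of computable $\Sigma_n$ formulas in a structure computable in $Z$ is $\Sigma_n(Z)$, uniformly, so $Z^{(\omega)}$ decides all finite levels.

\begin{theorem}[{\cite{AKMS,Ch}; \cite[Ch.~10]{AK}}]\label{thm:scott}
A relatively $\Delta^0_\alpha$-categorical computable structure has a formally $\Sigma^0_\alpha$ Scott family: a $\Sigma^0_\alpha$ set of computable $\Sigma_\alpha$ formulas over a fixed finite tuple of parameters such that every tuple satisfies one of them, and tuples satisfying the same one are automorphic.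
\end{theorem}

\subsection*{Boolean algebras}
An \emph{algebra} is a countable Boolean algebra, possibly trivial ($0=1$), in the language $\wedge,\vee,-,0,1$. Its Stone space $\mathrm{St}(B)$, the space of ultrafilters, is compact, Hausdorff, and has a countable base of clopen sets. We identify elements of $B$ with clopen subsets of $\mathrm{St}(B)$ and isomorphisms with homeomorphisms. The algebra $B|a$ of elements below $a$ has Stone space $a$, and finite products correspond to finite disjoint unions. Isomorphisms are built by the \emph{back-and-forth method}: if we have a sequence of pairs of finite partitions $(a_i),(b_i)$ of $1_{\mathcal A}$ and $1_{\mathcal B}$ into nonzero elements, each pair refining the previous one in corresponding fashion, and every element of $\mathcal A$ and of $\mathcal B$ is a join of pieces at some step, then sending joins of pieces to the corresponding joins is an isomorphism, being the union of a chain of isomorphisms between finite subalgebras. In a uniformly computable sequence of algebras we allow uniformly computable universes; an infinite algebra is transferred effectively to universe $\omega$.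

\section{The strategy}\label{sec:idea}

The algebra of Theorem~\ref{thm:main} is a member of a family $B_A$. For each $r\ge1$, called a \emph{region}, the Stone space of $B_A$ has two marked points $p_{r,0},p_{r,1}$, and $A(r,\varepsilon)\subseteq\{u,w\}$ is the set of \emph{attributes} of $p_{r,\varepsilon}$. We require $A(r,0)\ne A(r,1)$, and then every automorphism fixes all marked points. The family has four properties.
\begin{enumerate}
\item[(P1)] If $A$ is c.e.\ in $C$, then $B_A$ has a computable copy (Proposition~\ref{prop:copy}).
\item[(P2)] In a computable copy, $C$ decides whether an element contains a marked point of region $r$; for an element that contains exactly one, $C$ enumerates the attributes of that point (Lemmas~\ref{lem:def} and~\ref{lem:complex}).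
\item[(P3)] If, in two computable copies, $C$ can tell for every $r$ which marked point is $p_{r,0}$, then $C$ computes an isomorphism (Proposition~\ref{prop:selector}).
\item[(P4)] A true $\Sigma_{\omega+2}$ statement about an element separating $p_{r,0}$ from $p_{r,1}$ depends on finitely many regions only and survives when attributes are added (Lemma~\ref{lem:transfer}).
\end{enumerate}
So an observer with oracle $C$, and likewise a $\Sigma_{\omega+2}$ formula, sees the presence of an attribute but never its absence. We enumerate $A$ with oracle $C$. Each region passes through an initial part of the following sequence of states.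
\begin{center}
\begin{tabular}{c|ccc}
 & state $0$ & state $1$ & state $2$\\ \hline
$A(r,0)$ & $\{u\}$ & $\{u,w\}$ & $\{u,w\}$\\
$A(r,1)$ & $\emptyset$ & $\emptyset$ & $\{u\}$
\end{tabular}
\end{center}

\emph{One region against one family.} Let $\Phi$ be a candidate Scott family and reserve a region $r$ for it. Keep $r$ in state $0$ until some $\psi\in\Phi$ is seen to hold of an element containing $p_{r,0}$ and not $p_{r,1}$. If this never happens, $\Phi$ misses an element. If it happens, aim for state $2$. From state $0$ to state $2$ attributes increase along the identity, $\{u\}\subseteq\{u,w\}$ and $\emptyset\subseteq\{u\}$, and also along the swap of the two points, $\{u\}\subseteq\{u\}$ and $\emptyset\subseteq\{u,w\}$. By (P4), $\psi$ then holds of an element containing $p_{r,0}$ and of an element omitting it, and these are not automorphic. The second attribute is needed: giving $u$ to $p_{r,1}$ and nothing more would make the two points automorphic.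

\emph{One computable copy.} Let $M$ be a computable algebra that may turn out to be a copy of the final $B_A$. By (P3) we must find $p_{r,0}$ in $M$. The natural guess is the \emph{first pair}: the first disjoint $y_0,y_1$ found in $M$, each containing a marked point of region $r$, such that $y_0$ shows attribute $u$. The guess is right if the final state is $0$ or $1$. If we jumped from state $0$ to state $2$, the guess could be wrong, and we could not repair it by waiting for $w$, since we do not know whether $r$ will ever move. State $1$ solves this. We stay there until $M$ \emph{responds}, that is, until $y_0$ shows $w$. Only $p_{r,0}$ ever receives $w$, so after the response the first pair is right in state $2$ as well.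

\emph{If the copy does not respond.} Then $r$ stays in state $1$, $M$ is not a copy of $B_A$, and $\Phi$ is not yet defeated. So other regions must attack $\Phi$ without waiting for $M$, and they must do no harm in the case that $M$ is a copy. Measure the progress of $M$ by a nondecreasing function $h(s)$ that grows when $M$ has responded at longer initial segments of regions; it is unbounded if $M\cong B_A$. Assign to $\Phi$ regions $r_\infty,r_0,r_1,\dots$, one for each guess at $\lim_s h(s)$. Region $r_\infty$ waits for the response of $M$; region $r_k$ may enter state $2$ only at a stage when $h(s)=k$. The region with the true guess is never blocked, so $\Phi$ is defeated. If $M\cong B_A$, the first pair is right at $r_\infty$; at $r_k$ we wait until $h(s)>k$, after which we know whether $r_k$ ever reaches state $2$, and so whether to look for $u$ or for $w$. With many copies, the $q$-th family guesses the limits for the first $q+1$ copies.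

An arbitrary copy is not on the list and nobody waits for it; this is where plain and relative categoricity differ. It remains to realize (P1)--(P4) in Boolean algebras. The oracle $X$ decides all formulas of finite level at once, which gives infinitely many recognizable markers $z_r$ to name the regions. An attribute will be the absence, near the marked point, of a kind of point ($u_\omega$ or $w_\omega$) that no finite level can tell from its approximations $u_k$, $w_k$.

\section{Types and cones}\label{sec:types}

We describe a point of a Stone space by the kinds of points that accumulate at it. Let $T$ be the following set of \emph{types}; each is a \emph{point type} or a \emph{perfect type}, and has a \emph{down-set} $D(\tau)\subseteq T$.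
\begin{center}
\begin{tabular}{lll}
type $\tau$ & kind & $D(\tau)$\\ \hline
$s_k$ \ $(k<\omega)$ & point & $\{s_j:j<k\}$\\
$t_k$ \ $(k<\omega)$ & point & $\{\theta,s_0\}\cup\{t_j:j<k\}$\\
$z_r$ \ $(r\ge1)$ & point & $\{\theta\}\cup\{s_j:j\le r\}$\\
$\theta$ & perfect & $\emptyset$\\
$u_k$ \ $(2\le k\le\omega)$ & perfect & $\{s_j:j<k\}$\\
$w_k$ \ $(2\le k\le\omega)$ & perfect & $\{\theta,s_0\}\cup\{t_j:j<k\}$\\
$p_{r,A}$ \ $(r\ge1,\ A\subseteq\{u,w\})$ & point & $D_r\cup\{\iota_\omega:\iota\in\{u,w\}\setminus A\}$
\end{tabular}
\end{center}
Here $D_r=\{\theta,z_r\}\cup\{s_j,t_j:j<\omega\}\cup\{u_k,w_k:2\le k<\omega\}$, and $\iota_\omega$ is $u_\omega$ or $w_\omega$ according as $\iota$ is $u$ or $w$. Put $D[\tau]=D(\tau)\cup\{\tau\}$ and write $\sigma<\tau$ for $\sigma\in D(\tau)$. Let $T_0$ be the set of types other than the $p_{r,A}$ and $T_{\mathrm{fin}}=T_0\setminus\{u_\omega,w_\omega\}$.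

No $p_{r,A}$ lies in a down-set; the types $z_r,u_k,w_k$ lie only in down-sets of types $p_{r,A}$; and down-sets of types in $T_0$ contain only $\theta$, $s_j$, $t_j$, with smaller indices in the rows of $s_k$ and $t_k$. Hence $<$ is well-founded, and $\tau\notin D(\tau)$. It is transitive: a down-set containing $s_j$ contains all $s_i$, $i<j$; one containing $t_j$ contains $\theta,s_0$ and all $t_i$, $i<j$; and $D_r$ contains $\theta$ and all $s_j,t_j$. For $\tau\in T_{\mathrm{fin}}$, $D(\tau)$ is a finite subset of $T_{\mathrm{fin}}$.

\begin{lemma}\label{lem:order}
\begin{enumerate}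
\item[(a)] Two point types with the same down-set are equal; so are two perfect types.
\item[(b)] If $\kappa$ is a perfect type, no $\rho\in T$ has $D(\rho)=D[\kappa]$.
\item[(c)] $\theta\notin D[\tau]$ if and only if $\tau$ is one of $s_k$ $(k<\omega)$, $u_k$ $(2\le k\le\omega)$. Also $s_1\notin D[\tau]$ if and only if $\tau$ is one of $\theta$, $s_0$, $t_k$ $(k<\omega)$, $w_k$ $(2\le k\le\omega)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Among point types, $D(s_k)$ omits $\theta$ and has $k$ elements; the others contain $\theta$. Of these, $D(t_k)$ omits $s_1$ and has $k+2$ elements; $D(z_r)$ contains $s_1$ and no $t_j$, and has $r+2$ elements; $D(p_{r,A})$ contains $s_1$ and $t_0$ and determines $r$ and $A$. Among perfect types, $D(\theta)$ is empty, $D(u_k)$ is nonempty, omits $\theta$ and determines $k$, and $D(w_k)$ contains $\theta$ and determines $k$.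
(b) No down-set equals $\{\theta\}=D[\theta]$. If $\kappa$ is $u_k$ or $w_k$ and $\kappa\in D(\rho)$, then $\rho=p_{r,A}$, so $z_r\in D(\rho)\setminus D[\kappa]$.
(c) Read the table by rows; $s_1\in D(u_k)$ uses $k\ge2$ and $s_1\in D(z_r)$ uses $r\ge1$.
\end{proof}

\begin{definition}\label{def:typing}
Let $O$ be an open subset of a Stone space. A \emph{typing} of $O$ is a map $\mathrm{typ}:O\to T$ such that for each $x\in O$, with $\tau=\mathrm{typ}(x)$:
\begin{enumerate}
\item[(T1)] $x$ has an open neighborhood $V\subseteq O$ with $\mathrm{typ}(V\setminus\{x\})\subseteq D(\tau)$ if $\tau$ is a point type, and $\mathrm{typ}(V)\subseteq D[\tau]$ if $\tau$ is a perfect type;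
\item[(T2)] every neighborhood of $x$ contains points of each type in $D(\tau)$ and, if $\tau$ is a perfect type, another point of type $\tau$.
\end{enumerate}
A \emph{$\tau$-point} is a point of type $\tau$. A clopen set $V\subseteq O$ is a \emph{$\tau$-cone} if all its points have types in $D[\tau]$ and it contains exactly one $\tau$-point ($\tau$ a point type), or at least one ($\tau$ a perfect type). A \emph{typed algebra} is an algebra with a typing of its whole Stone space; it is a $\tau$-cone if its unit is.
\end{definition}

The conditions are local, so typings restrict to open subsets and transfer along homeomorphisms.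

\begin{example}
An $s_0$-point is an isolated point, an $s_1$-cone is a convergent sequence with its limit, and the ordinal space $\omega^k+1$, typed by Cantor--Bendixson rank, is an $s_k$-cone. A $\theta$-cone is a Cantor set. A $t_0$-point is the limit of a sequence of isolated points and Cantor sets, and the $t_k$ repeat the hierarchy of the $s_k$ over $t_0$. In a $u_k$-cone the $u_k$-points form a perfect set, each of whose points is a limit of $s_j$-points for all $j<k$. Lemma~\ref{lem:order}(b) excludes types that the topology cannot see: a point type with down-set $\{\theta\}$ would describe the limit of a sequence of Cantor sets, which is again a point of a Cantor set. This is why $s_0\in D(t_0)$.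
\end{example}

\begin{lemma}\label{lem:cones}
Let $O$ be typed.
\begin{enumerate}
\item[(a)] Every $x\in O$ has arbitrarily small neighborhoods that are $\mathrm{typ}(x)$-cones.
\item[(b)] A clopen subset of a $\tau$-cone that contains a $\tau$-point is a $\tau$-cone. A nonempty finite union of $\kappa$-cones, $\kappa$ a perfect type, is a $\kappa$-cone.
\item[(c)] Every clopen $V\subseteq O$ is a finite disjoint union of cones.
\item[(d)] Every finite partition of a $\tau$-cone refines to one consisting of $m\ge1$ $\tau$-cones and of cones of types in $D(\tau)$, where $m=1$ if $\tau$ is a point type.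
\item[(e)] Conversely, given $\sigma_1,\dots,\sigma_n\in D(\tau)$ and $m\ge1$, with $m=1$ if $\tau$ is a point type, every $\tau$-cone has a partition into cones of types $\sigma_1,\dots,\sigma_n$ and $m$ $\tau$-cones.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Any clopen neighborhood of $x$ inside the set $V$ of (T1) is such a cone, since $\tau\notin D(\tau)$. Part (b) is immediate from the definition.

(c) By (a) and compactness, $V$ is a finite disjoint union of clopen subsets of cones. So it suffices to treat a clopen subset $W$ of a $\tau$-cone, by induction on $\tau$. If $W$ has a $\tau$-point, use (b). Otherwise all types in $W$ are $<\tau$, and by (a) and compactness $W$ is a finite disjoint union of clopen subsets of cones of types $<\tau$, to which the induction hypothesis applies.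

(d) Parts with a $\tau$-point are $\tau$-cones by (b). Apply (c) to the other parts; a $\sigma$-cone contains a $\sigma$-point, so the types obtained lie in $D(\tau)$.

(e) Let $V$ be a $\tau$-cone. Choose distinct $\tau$-points $v_1,\dots,v_m\in V$; for a perfect type there are infinitely many by (T2). For $i=1,\dots,n$ in turn, the part of $V$ outside the cones already chosen is a neighborhood of $v_1$, so by (T2) it contains a $\sigma_i$-point, and by (a) a $\sigma_i$-cone avoiding $v_1,\dots,v_m$. Split what remains into $m$ clopen sets, each containing one $v_i$; they are $\tau$-cones by (b).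
\end{proof}

\begin{lemma}\label{lem:iso}
Any two $\tau$-cones are isomorphic.
\end{lemma}

\begin{proof}
Use back-and-forth with partitions $(a_i),(b_i)$ into cones, $a_i$ and $b_i$ of the same type. To decide a new clopen set $x$ on the side of the $a_i$, refine the partition $\{a_i\cap x,a_i\setminus x\}$ of each $a_i$ by Lemma~\ref{lem:cones}(d), and split $b_i$ into cones of the same types by Lemma~\ref{lem:cones}(e). Alternate sides.
\end{proof}

Next we show that the type of a point is a topological invariant. The following criterion serves for this and again for definability in Section~\ref{sec:BA}.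

\begin{lemma}[Recognition]\label{lem:recog}
Let $O$ be typed, $\tau\in T$, $V\subseteq O$ open, and $F=\{y\in V:\mathrm{typ}(y)\notin D(\tau)\}$. Assume that every neighborhood of every point of $F$ contains points of each type in $D(\tau)$. If $\tau$ is a point type and $F$ has exactly one point, or $\tau$ is a perfect type and $F$ has no isolated point, then all points of $F$ have type $\tau$.
\end{lemma}

\begin{proof}
Let $y\in F$ and $\rho=\mathrm{typ}(y)$. Each $\sigma\in D(\tau)$ differs from $\rho$ and occurs arbitrarily near $y$, so $\sigma\in D(\rho)$ by (T1). Thus $D(\tau)\subseteq D(\rho)$.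

Let $\tau$ be a point type and $F=\{y\}$. The other points of $V$ have types in $D(\tau)$, which omits $\rho$. By (T2), $\rho$ is not perfect and $D(\rho)\subseteq D(\tau)$. So $\rho=\tau$ by Lemma~\ref{lem:order}(a).

Let $\tau$ be a perfect type and suppose that $G=\{y\in F:\mathrm{typ}(y)\ne\tau\}$ is nonempty. Take $y\in G$ whose type $\rho$ is minimal among the types of points of $G$, and an open $W\subseteq V$ as in (T1) for $y$. Points of $W\cap G$ have types in $D[\rho]$, hence type $\rho$ by minimality. So all types in $W$ lie in $D[\tau]\cup\{\rho\}$, and (T2) gives $D(\rho)\subseteq D[\tau]$. Together with $D(\tau)\subseteq D(\rho)$ and Lemma~\ref{lem:order}(b), this yields $D(\rho)=D(\tau)$. As $\rho\ne\tau$, Lemma~\ref{lem:order}(a) shows that $\rho$ is a point type. Then the points of $W\setminus\{y\}$ have types in $D(\tau)$, so $y$ is isolated in $F$, a contradiction.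
\end{proof}

\begin{lemma}\label{lem:unique}
An open set $O$ has at most one typing. Hence homeomorphisms between typed sets preserve types.
\end{lemma}

\begin{proof}
Let $\mathrm{typ},\mathrm{typ}'$ be typings of $O$. We show by induction on $\tau$ that $\mathrm{typ}(x)=\tau$ if and only if $\mathrm{typ}'(x)=\tau$; by symmetry one direction suffices. Let $\mathrm{typ}(x)=\tau$, take $V$ as in (T1) for $\mathrm{typ}$, and let $F$ be the set of $y\in V$ with $\mathrm{typ}(y)=\tau$, that is, with $\mathrm{typ}(y)\notin D(\tau)$. By the induction hypothesis the two typings have the same $\sigma$-points for $\sigma\in D(\tau)$. So $F=\{y\in V:\mathrm{typ}'(y)\notin D(\tau)\}$, and (T2) for $\mathrm{typ}$ shows that the hypotheses of Lemma~\ref{lem:recog} hold for $\mathrm{typ}'$. Hence $\mathrm{typ}'(x)=\tau$.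
\end{proof}

\subsection*{Two constructions}
Point types are produced by weak sums and perfect types by tree algebras.

The \emph{weak sum} $\sum^w_nE_n$ of nontrivial algebras $E_n$ ($n<\omega$) consists of the sequences in $\prod_nE_n$ that are eventually $0$ or eventually $1$. Its Stone space is the one-point compactification of $\bigsqcup_n\mathrm{St}(E_n)$; the new point is the \emph{vertex}. Elements are coded by normal forms $(a_0,\dots,a_{n-1};\epsilon)$, where $\epsilon\in\{0,1\}$ is the eventual value and $a_{n-1}\neq\epsilon$ if $n>0$. So the weak sum is computable uniformly from a uniformly computable sequence, and whether an element contains the vertex ($\epsilon=1$) is decidable. Up to isomorphism the weak sum depends only on the space $\bigsqcup_n\mathrm{St}(E_n)$, so summands may be reordered, and a summand $E\times F$ with $E,F$ nontrivial may be replaced by two summands.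

The \emph{tree algebra} $\eta(E_i:i<\omega)$ of nontrivial algebras $E_i$ attaches copies $E_0^{(\nu)},\dots,E_{|\nu|}^{(\nu)}$ of $E_0,\dots,E_{|\nu|}$ to each node $\nu\in2^{<\omega}$. It is the direct limit of the algebras
\[
G_n=\prod_{|\nu|<n}\ \prod_{i\le|\nu|}E_i^{(\nu)}\ \times\prod_{|\nu|=n}\{0,1\},
\]
where $G_n\to G_{n+1}$ is the identity on the factors $E_i^{(\nu)}$ and sends the atom $[\nu]$, $|\nu|=n$, to the join of $[\nu0]$, $[\nu1]$ and the units of $E_i^{(\nu)}$, $i\le n$. These maps are injective. The Stone space is the inverse limit, namely $2^\omega\sqcup\bigsqcup_\nu\bigsqcup_{i\le|\nu|}\mathrm{St}(E_i^{(\nu)})$; the attached copies are clopen, and the sets $[\nu]$, consisting of the branches through $\nu$ and everything attached at nodes extending $\nu$, form neighborhood bases of the branches. An element of $G_{n+1}$ lies in the image of $G_n$ if and only if, for each $\nu$ of length $n$, its coordinates at $[\nu0]$, $[\nu1]$ and $E_i^{(\nu)}$ ($i\le n$) are all $0$ or all $1$. This is decidable, so $\eta$ is computable uniformly from a uniformly computable sequence.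

\begin{lemma}\label{lem:sums}
Let the $E_n$ be nontrivial typed algebras.
\begin{enumerate}
\item[(a)] Let $\tau$ be a point type. If almost all $E_n$ have only types in $D(\tau)$ and each $\sigma\in D(\tau)$ occurs in infinitely many $E_n$, then $\sum^w_nE_n$ is typed, with vertex of type $\tau$. It is a $\tau$-cone if all $E_n$ have only types in $D(\tau)$.
\item[(b)] Let $\kappa$ be a perfect type. If all $E_i$ have only types in $D(\kappa)$ and each $\sigma\in D(\kappa)$ occurs in some $E_i$, then $\eta(E_i:i<\omega)$ is a $\kappa$-cone whose branches have type $\kappa$.
\end{enumerate}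
\end{lemma}

\begin{proof}
Only the new points need checking. (a) Every neighborhood of the vertex contains almost all summands, which gives (T2), and deleting finitely many summands leaves a neighborhood, which gives (T1). (b) The whole space witnesses (T1). Every $[\nu]$ contains more than one branch and a copy of each $E_i$, as $E_i$ is attached at every node of length $\ge i$; this gives (T2).
\end{proof}

We fix uniformly computable $\tau$-cones $c(\tau)$, $\tau\in T$. Let $c(s_0)$ be the two-element algebra and $c(\theta)$ the atomless algebra. For another point type $\tau$, $c(\tau)$ is the weak sum of $\omega$ copies of each $c(\sigma)$, $\sigma\in D(\tau)$. For another perfect type $\kappa$, $c(\kappa)$ is the tree algebra of a listing, with repetitions, of the $c(\sigma)$, $\sigma\in D(\kappa)$. The definition proceeds by recursion on the finite down-sets for $\tau\in T_{\mathrm{fin}}$, then treats $u_\omega,w_\omega$, then the $p_{r,A}$.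

\section{The algebras $B_A$ and what $C$ sees in them}\label{sec:BA}

An \emph{array} is a map $A:\{1,2,\dots\}\times\{0,1\}\to\mathcal P(\{u,w\})$ with $A(r,0)\ne A(r,1)$ for all $r$. For $R\ge1$ let $B^R_A$ be the weak sum of $\omega$ copies of $c(u_\omega)$, $\omega$ copies of $c(w_\omega)$, and the cones $c(p_{r,A(r,\varepsilon)})$ for $r\ge R$, $\varepsilon<2$, which we call the \emph{$p$-summands}. Put $B_A=B^1_A$. The extra copies of $c(u_\omega)$ and $c(w_\omega)$ serve to absorb finitely many stray cones of these types in Section~\ref{sec:coding}. Let $\infty$ be the vertex. Its complement is typed. Since $A(r,0)\neq A(r,1)$, there is exactly one point $p_{r,\varepsilon}$ of type $p_{r,A(r,\varepsilon)}$; these are the \emph{$p$-points}, and all other points of the complement have types in $T_0$. By a cone in $B_A$ we always mean a clopen set omitting $\infty$ that is a cone.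

\begin{lemma}\label{lem:BA}
\begin{enumerate}
\item[(a)] Let $a,b\in B_A$. Every isomorphism $B_A|a\cong B_A|b$ preserves types, $\infty$ and each $p_{r,\varepsilon}$; in particular these points lie in $a$ if and only if they lie in $b$.
\item[(b)] Every neighborhood of $\infty$ contains almost all $p$-points and points of each type in $T_0\setminus\{z_r:r\ge1\}$.
\item[(c)] An element with infinitely many $z_r$-points contains $p_{r,0}$ or $p_{r,1}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(b) Such a neighborhood contains almost all summands, and $D_r\cup\{u_\omega,w_\omega\}$ contains all the types listed.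
(a) No open neighborhood of $\infty$ has a typing. Indeed, by Lemma~\ref{lem:unique} it would agree with the given one off $\infty$, and by (b) and (T1) infinitely many types $p_{r,A}$ would lie in one set $D[\rho]$, which contains at most one. So $\infty$ is the only point without a typed neighborhood; apply Lemma~\ref{lem:unique} to its complement.
(c) By compactness the $z_r$-points accumulate at a point of the element. They lie in the two $p$-summands of region $r$, so they do not accumulate at $\infty$. By (T1) they do not accumulate at a $z_r$-point, since $z_r$ is a point type, and otherwise only at a point whose down-set contains $z_r$, that is, at $p_{r,0}$ or $p_{r,1}$.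
\end{proof}

By (a), types, $\infty$ and the points $p_{r,\varepsilon}$ have a meaning in every copy of $B_A$. We now express these notions by formulas, which make sense in every algebra; this matters because the construction evaluates them in algebras not known to be copies. For $\tau\in T_{\mathrm{fin}}$ define recursively $\mathrm{Low}_\tau$, $\mathrm{Cone}_\tau$ and $\mathrm{Bd}_\tau$. The formula $\mathrm{Low}_\tau(x)$ says that $x$ is a finite, possibly empty, disjoint join of elements each satisfying $\mathrm{Cone}_\sigma$ for some $\sigma\in D(\tau)$; $\mathrm{Bd}_\tau(x)$ is $\exists y\le x\ \mathrm{Cone}_\tau(y)$; and $\mathrm{Cone}_\tau(a)$ is the conjunction of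
\begin{enumerate}
\item[(1)] $\neg\mathrm{Low}_\tau(a)$;
\item[(2)] for a point type, $\forall x\le a\,(\mathrm{Low}_\tau(x)\vee\mathrm{Low}_\tau(a-x))$; for a perfect type, $\forall x\le a\,\bigl(\mathrm{Low}_\tau(x)\vee\exists y\le x\,(\neg\mathrm{Low}_\tau(y)\wedge\neg\mathrm{Low}_\tau(x-y))\bigr)$;
\item[(3)] $\forall x\le a\,\bigl(\mathrm{Low}_\tau(x)\vee\bigwedge_{\sigma\in D(\tau)}\mathrm{Bd}_\sigma(x)\bigr)$.
\end{enumerate}
For $\tau=s_0$ and $\tau=\theta$, $\mathrm{Low}_\tau(x)$ says $x=0$, so $\mathrm{Cone}_{s_0}(a)$ says that $a$ is an atom and $\mathrm{Cone}_\theta(a)$ that $a$ is nonzero and atomless. Further: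
\begin{itemize}
\item $E_u(x)$: $x$ is a finite disjoint join of elements satisfying some $\mathrm{Cone}_{s_k}$ or $\mathrm{Cone}_{u_k}$, $k<\omega$; $E_w(x)$: the same with $\mathrm{Cone}_\theta$, $\mathrm{Cone}_{s_0}$, $\mathrm{Cone}_{t_k}$, $\mathrm{Cone}_{w_k}$, $k<\omega$;
\item $\mathrm{Cone}_{u_\omega}(a)$: $\neg\mathrm{Bd}_\theta(a)\wedge\bigwedge_{2\le k<\omega}\neg\mathrm{Bd}_{u_k}(a)\wedge\neg E_u(a)$;
\item $\mathrm{Cone}_{w_\omega}(a)$: $\neg\mathrm{Bd}_{s_1}(a)\wedge\bigwedge_{2\le k<\omega}\neg\mathrm{Bd}_{w_k}(a)\wedge\neg E_w(a)$;
\item $\mathrm{No}_u(x)$: $\forall y\le x\,(\mathrm{Bd}_\theta(y)\vee E_u(y))$; \quad $\mathrm{No}_w(x)$: $\forall y\le x\,(\mathrm{Bd}_{s_1}(y)\vee E_w(y))$;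
\item $\mathrm{Cell}_r(a)$: for every $n$ there are $n$ disjoint elements below $a$ satisfying $\mathrm{Cone}_{z_r}$;
\item $\alpha^r_\iota(a)$, for $\iota\in\{u,w\}$: $\exists x\le a\,(\mathrm{Cell}_r(x)\wedge\mathrm{No}_\iota(x))$.
\end{itemize}

\begin{lemma}\label{lem:def}
In $B_A$:
\begin{enumerate}
\item[(a)] for $\tau\in T_0$, $\mathrm{Cone}_\tau(a)$ holds iff $a$ is a $\tau$-cone; for $\tau\in T_{\mathrm{fin}}$, $\mathrm{Bd}_\tau(a)$ holds iff $a$ has a $\tau$-point;
\item[(b)] $\mathrm{No}_\iota(x)$ holds iff $x$ has no $\iota_\omega$-point;
\item[(c)] $\mathrm{Cell}_r(a)$ holds iff $a$ contains $p_{r,0}$ or $p_{r,1}$;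
\item[(d)] if $a$ contains $p_{r,\varepsilon}$ but not $p_{r,1-\varepsilon}$, then $\alpha^r_\iota(a)$ holds iff $\iota\in A(r,\varepsilon)$;
\item[(e)] $\infty\notin a$ iff $\exists R\,\forall r\ge R\ \neg\mathrm{Cell}_r(a)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The statement on $\mathrm{Bd}_\tau$ follows from that on $\mathrm{Cone}_\tau$ by Lemma~\ref{lem:cones}(a). Let first $\tau\in T_{\mathrm{fin}}$, and use induction. Let $F$ be the set of points of $a$ that are $\infty$ or have a type outside $D(\tau)$. By the induction hypothesis, transitivity of $<$ and Lemma~\ref{lem:cones}(c), for $x\le a$ we have $\mathrm{Low}_\tau(x)$ iff $x\cap F=\emptyset$. Therefore (1) says that $F\ne\emptyset$. For a point type, (2) says that no clopen set separates two points of $F$, so that $|F|\le1$; for a perfect type, it says that every $x\le a$ meeting $F$ contains two points of $F$, so that $F$ has no isolated point. Clause (3) says that every neighborhood of a point of $F$ contains points of each type in $D(\tau)$. If $a$ is a $\tau$-cone, then $F$ is its set of $\tau$-points, and all this holds by (T2). Conversely, assume (1)--(3). For a point type, $\infty\notin a$,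 since otherwise $F$ would contain infinitely many $p$-points; Lemma~\ref{lem:recog} with $V=a$ shows that the point of $F$ has type $\tau$. For a perfect type, $F\setminus\{\infty\}$ has no isolated point, and Lemma~\ref{lem:recog} with $V=a\setminus\{\infty\}$ shows that its points have type $\tau$; so $a$ has no $p$-point, whence $\infty\notin a$. In both cases $a$ is a $\tau$-cone.

By this and Lemma~\ref{lem:cones}(c), $E_u(x)$ holds iff $\infty\notin x$ and all points of $x$ have types $s_k,u_k$ with $k<\omega$, and $E_w(x)$ holds iff $\infty\notin x$ and all points of $x$ have types $\theta,s_0,t_k,w_k$ with $k<\omega$. By (T2), Lemma~\ref{lem:order}(c) and Lemma~\ref{lem:BA}(b),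
\begin{equation}\label{eq:sep}
\begin{split}
\neg\mathrm{Bd}_\theta(y)&\iff\infty\notin y\text{ and all types in $y$ are among }s_k,\ u_k,\ u_\omega,\\
\neg\mathrm{Bd}_{s_1}(y)&\iff\infty\notin y\text{ and all types in $y$ are among }\theta,\ s_0,\ t_k,\ w_k,\ w_\omega.
\end{split}
\end{equation}
So the first two clauses of $\mathrm{Cone}_{u_\omega}(a)$ say that $\infty\notin a$ and all types in $a$ lie in $D[u_\omega]$, and then $\neg E_u(a)$ says that $u_\omega$ occurs. The second line of \eqref{eq:sep} gives the same for $w_\omega$.

(b) By \eqref{eq:sep}, an element $y$ satisfies $\neg\mathrm{Bd}_\theta(y)\wedge\neg E_u(y)$ iff $\infty\notin y$, its types are among $s_k,u_k,u_\omega$, and $u_\omega$ occurs. Such a $y\le x$ exists iff $x$ has a $u_\omega$-point: take a cone around it. For $w$ use the second line of \eqref{eq:sep}.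

(c) $\mathrm{Cell}_r(a)$ says that $a$ has infinitely many $z_r$-points. Use Lemma~\ref{lem:BA}(c), and (T2) for the converse.

(d) By (c), the $x\le a$ with $\mathrm{Cell}_r(x)$ are those containing $p_{r,\varepsilon}$. If $\iota\in A(r,\varepsilon)$, some such $x$ has no $\iota_\omega$-point by (T1); if not, every such $x$ has one by (T2). Apply (b).

(e) If $\infty\in a$, then $a$ contains almost all $p$-points; otherwise it meets only finitely many summands. Apply (c).
\end{proof}

\begin{lemma}\label{lem:complex}
Uniformly in an index of a computable algebra and in $\tau,r,\iota$: $\mathrm{Cone}_\tau$, $\mathrm{Bd}_\tau$ $(\tau\in T_{\mathrm{fin}})$ and $\mathrm{Cell}_r$ are decidable in $X$; $\mathrm{Cone}_{\iota_\omega}$ and $\mathrm{No}_\iota$ are decidable in $C$; and $\alpha^r_\iota$ is c.e.\ in $C$. For an algebra computable in $Z$ the same holds with $Z^{(\omega)}$ and $Z^{(\omega+2)}$ in place of $X$ and $C$.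
\end{lemma}

\begin{proof}
If the $\mathrm{Cone}_\sigma$, $\sigma\in D(\tau)$, are computable $\Pi_m$, then $\mathrm{Low}_\tau$ is computable $\Sigma_{m+1}$ and $\mathrm{Cone}_\tau$ is computable $\Pi_{m+3}$. So by recursion on the finite down-sets, $\mathrm{Cone}_\tau$, $\mathrm{Bd}_\tau$ and $\mathrm{Cell}_r$ are computable formulas of finite levels computable from $\tau$ and $r$; apply Theorem~\ref{thm:truth}(a). Then $E_u,E_w$ are $\Sigma_1(X)$, $\mathrm{Cone}_{\iota_\omega}$ is $\Pi_1(X)$, $\mathrm{No}_\iota$ is $\Pi_2(X)$, and $\alpha^r_\iota$ is $\Sigma_3(X)$. The relativization of Theorem~\ref{thm:truth}(a) gives the last sentence.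
\end{proof}

\section{Computable copies}\label{sec:coding}

We must build $B_A$ computably although $A$ is only c.e.\ in $C$. The statement $\iota\notin A(r,\varepsilon)$ is $\Pi_3(X)$, and it must be turned into ``infinitely many $\iota_\omega$-cones converge to $p_{r,\varepsilon}$''. The quantifier ``infinitely many'' absorbs two quantifiers, leaving a $\Pi_1(X)$ sentence, which we code into the alternative between $\iota_\omega$ and some finite $\iota_k$. The first lemma converts $\forall\exists$ into ``infinitely many''; uniqueness of witnesses ensures that failure means ``finitely many''.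

\begin{lemma}\label{lem:hat}
Let $\Gamma$ be one of the classes $\Pi_{2i}$ $(i\ge0)$ or $\Pi_1(X)$. Uniformly from a predicate $H(a,b)$ in $\Gamma$ we obtain a predicate $\hat H(N,v)$ in $\Gamma$ such that for each $N$ at most one $v$ satisfies $\hat H(N,v)$, and one does iff $\forall a\le N\,\exists b\,H(a,b)$. Hence, if $\forall a\exists b\,H(a,b)$ is true, each $N$ has exactly one such $v$; if it is false, there is $a_0$ such that $\hat H(N,v)$ implies $N<a_0$.
\end{lemma}

\begin{proof}
Let $H^\circ(N,\beta)$ say that $\beta$ codes a sequence $(b_a)_{a\le N}$ with $H(a,b_a)$ for all $a\le N$; it lies in $\Gamma$. If $\Gamma=\Pi_0$, let $\hat H(N,v)$ say that $v$ is the least such $\beta$. Otherwise $\Gamma=\Pi_1(Y)$ for $Y=\emptyset^{(2i-1)}$ or $Y=X$, and ``least'' would leave the class, so we add a witness. Write $H^\circ(N,\beta)\iff\forall n\,K(N,\beta,n)$ with $K$ computable in $Y$. Let $\hat H(N,\langle\beta,n'\rangle)$ say that $H^\circ(N,\beta)$ holds and $n'$ is least with $\forall\beta'<\beta\,\exists n<n'\,\neg K(N,\beta',n)$. The second clause is computable in $Y$. It forces all $\beta'<\beta$ to fail $H^\circ$, it determines $n'$, and it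 can be met when $\beta$ is the least witness.
\end{proof}

For $x\in\{s,t\}$ and $\rho<\omega$, an \emph{$x$-algebra of rank $\rho$} is a typed algebra that has an $x_\rho$-point and only types in $D[x_\rho]=D(x_{\rho+1})$. By (T2), all types in $D[x_\rho]$ occur in it. The cone $c(x_\rho)$ is an example.

\begin{lemma}\label{lem:rank}
Uniformly in $x\in\{s,t\}$, $L<\omega$ and indices of $\Pi_{2i}$ sentences $P_i$ $(1\le i\le L)$ with $P_L\Rightarrow\dots\Rightarrow P_1$, we obtain a computable $x$-algebra $C^x(P_1,\dots,P_L)$ of rank $1+m$, where $m=\max(\{0\}\cup\{i:P_i\text{ is true}\})$.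
\end{lemma}

The case $L=1$ shows the mechanism. Write $P_1$ as $\forall a\exists b\,H_0(a,b)$ with $H_0$ computable and form the weak sum, over all pairs $(a,v)$, of $c(x_1)$ if $\hat H_0(a,v)$ holds and $c(x_0)$ if not. If $P_1$ is true, infinitely many summands have rank $1$ and the vertex has type $x_2$; otherwise almost all summands have rank $0$ and the sum has rank $1$. In general we want summands $C_y$ such that, for each $i<L$, infinitely many have rank $\ge i+1$ iff $P_{i+1}$ is true, where ``$C_y$ has rank $\ge i+1$'' is a $\Pi_{2i}$ sentence $P_i^y$ handled by recursion. The difficulty is that one index set must serve all $i$ with nested conditions, and that failure of $P_{i+1}$ must bound the whole index $y$. We therefore feed the higher coordinates of $y$ into the argument of $\hat H_i$, and let unique witnesses determine the lower ones.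

\begin{proof}
Recursion on $L$. For $L=0$ take $c(x_1)$. Let $L\ge1$. For $0\le i<L$ write $P_{i+1}\iff\forall a\exists b\,H_i(a,b)$ with $H_i$ in $\Pi_{2i}$. Let $Y$ be the set of tuples $y=(l,a,v_l,v_{l-1},\dots,v_0)$ with $0\le l<L$. For such $y$ put $N_l=a$ and, for $i<l$, let $N_i$ be the code of $(l,a,v_l,\dots,v_{i+1})$ under an injective coding. Let
\[
P_0^y=\hat H_0(N_0,v_0),\qquad P_i^y=P_i\wedge\bigwedge_{i'\le i}\hat H_{i'}(N_{i'},v_{i'})\quad(1\le i\le l).
\]
Then $P_i^y$ is $\Pi_{2i}$ and $P_l^y\Rightarrow\dots\Rightarrow P_0^y$. Let $C_y=c(x_0)$ if the decidable sentence $P_0^y$ fails, and $C_y=C^x(P_1^y,\dots,P_l^y)$ otherwise, which is defined as $l<L$. Put $C^x(P_1,\dots,P_L)=\sum^w_{y\in Y}C_y$. By induction, for $i\ge0$,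
\[
C_y\text{ has rank}\ge i+1\iff l\ge i\text{ and }P_i^y.
\]
Let $Y_i$ be the set of such $y$; it is empty for $i\ge L$. Fix $0\le i<L$.

\emph{If $P_{i+1}$ is true, $Y_i$ is infinite.} Take $l=i$ and any $a$. As $P_1,\dots,P_{i+1}$ are true, Lemma~\ref{lem:hat} lets us choose successively $v_l,v_{l-1},\dots,v_0$ with $\hat H_{i'}(N_{i'},v_{i'})$, since $N_{i'}$ depends only on the earlier choices.

\emph{If $P_{i+1}$ is false, $Y_i$ is finite.} For $y\in Y_i$ we have $\hat H_i(N_i,v_i)$, so $N_i<a_0$ for a fixed $a_0$. As $l<L$, this leaves finitely many possibilities for $(l,a,v_l,\dots,v_{i+1})$. Then $v_i$ is determined by $N_i$, next $v_{i-1}$ by $N_{i-1}$, and so on down to $v_0$.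

Every $C_y$ has rank $\le m+1$, because $P_i^y\Rightarrow P_i$ for $i\ge1$. The set $Y_m$ is finite (empty if $m=L$), so almost all $C_y$ have rank $\le m$. Infinitely many have rank exactly $m$: for $m\ge1$ because $Y_{m-1}$ is infinite, and for $m=0$ because $Y$ is. By Lemma~\ref{lem:sums}(a) the vertex has type $x_{m+1}$, and all types lie in $D[x_{m+1}]$.
\end{proof}

\begin{lemma}\label{lem:K}
Uniformly from an index of a $\Pi_1(X)$ sentence $Q$ we obtain computable algebras $K^u(Q)$ and $K^w(Q)$. If $Q$ is true, $K^\iota(Q)$ is an $\iota_\omega$-cone; if $Q$ is false, it is an $\iota_k$-cone for some $k$ with $2\le k<\omega$.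
\end{lemma}

\begin{proof}
The sentence $\neg Q$ says that a fixed oracle computation halts with oracle $X$. Code halting computations, with their oracle queries and answers, so that the code exceeds every queried number. For $i\ge1$ let $P_i$ say that no $c<i$ codes such a computation with all answers correct for $X$. A query $\langle m,x\rangle$ in such a $c$ has $m<i$, so $P_i$ is decidable in $\emptyset^{(i-1)}$, uniformly, and in particular is $\Pi_{2i}$. The $P_i$ decrease and $Q\iff\forall i\,P_i$. Let
\[
K^u(Q)=\eta\bigl(C^s(P_1,\dots,P_j):j<\omega\bigr),\qquad K^w(Q)=\eta\bigl(C^t(P_1,\dots,P_j):j<\omega\bigr).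
\]
If $Q$ is true, the $j$-th attached algebra has rank $1+j$, so the types that occur are those of $D(u_\omega)$, resp.\ $D(w_\omega)$. If $Q$ is false and $m=\max(\{0\}\cup\{i:P_i\})$, the ranks are $1+\min(j,m)$, so the types that occur are those of $D[s_{m+1}]=D(u_{m+2})$, resp.\ $D[t_{m+1}]=D(w_{m+2})$. Apply Lemma~\ref{lem:sums}(b).
\end{proof}

\begin{proposition}\label{prop:copy}
If $A$ is an array such that $\{(r,\varepsilon,\iota):\iota\in A(r,\varepsilon)\}$ is c.e.\ in $C$, then $B_A$ has a computable copy.
\end{proposition}

\begin{proof}
Write ``$\iota\notin A(r,\varepsilon)$'' as $\forall a\exists b\,H(a,b)$ with $H$ in $\Pi_1(X)$, uniformly in $(r,\varepsilon,\iota)$, and let $Q_\iota(r,\varepsilon,\langle N,v\rangle)$ be the $\Pi_1(X)$ sentence $\hat H(N,v)$. By Lemma~\ref{lem:hat}, $\iota\notin A(r,\varepsilon)$ iff $Q_\iota(r,\varepsilon,n)$ holds for infinitely many $n$. Let $F(r,\varepsilon)$ be the weak sum of $\omega$ copies of each $c(\sigma)$, $\sigma\in D_r$, and of all $K^\iota(Q_\iota(r,\varepsilon,n))$, $\iota\in\{u,w\}$, $n<\omega$. By Lemma~\ref{lem:K}, each summand is a cone of a type in $D_r\cup\{u_\omega,w_\omega\}$, and infinitely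 many $\iota_\omega$-cones occur iff $\iota\notin A(r,\varepsilon)$. For each $\iota\in A(r,\varepsilon)$ split off the finitely many summands that are $\iota_\omega$-cones. By Lemma~\ref{lem:sums}(a) the remaining weak sum is a $p_{r,A(r,\varepsilon)}$-cone. So $F(r,\varepsilon)$ is a product of such a cone and finitely many $u_\omega$- and $w_\omega$-cones. The weak sum of $\omega$ copies of $c(u_\omega)$, $\omega$ copies of $c(w_\omega)$ and all $F(r,\varepsilon)$ is computable; after splitting these products into summands and applying Lemma~\ref{lem:iso}, it is isomorphic to $B_A$.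
\end{proof}

\section{From selectors to isomorphisms}\label{sec:sel}

A pair $(y_0,y_1)$ in a copy of $B_A$ is \emph{correct at $r$} if $y_0\wedge y_1=0$, $p_{r,0}\in y_0$ and $p_{r,1}\in y_1$. A \emph{correct selector} is a function that assigns to each $r\ge1$ a pair $(y_{r,0},y_{r,1})$ correct at $r$.

\begin{proposition}\label{prop:selector}
Let $\mathcal N,\mathcal N'$ be copies of $B_A$, $Z=\mathcal N\oplus\mathcal N'$, and let $Y$ compute $Z^{(\omega+2)}$ and correct selectors for $\mathcal N$ and $\mathcal N'$. Then $Y$ computes an isomorphism $\mathcal N\to\mathcal N'$. In particular, computable copies with $C$-computable correct selectors are isomorphic by a $C$-computable map.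
\end{proposition}

The obvious back-and-forth with cones fails, because $C$ cannot recognize a $p_{r,A(r,\varepsilon)}$-cone without knowing $A(r,\varepsilon)$. We use coarser labels, which the oracle can decide and which still determine the isomorphism type. An element $a$ of a copy of $B_A$ has
\begin{itemize}
\item \emph{label $\tau\in T_0$} if it is a $\tau$-cone;
\item \emph{label $(r,\varepsilon,\beta)$}, $\beta\subseteq\{u,w\}$, if $\infty\notin a$, $p_{r,\varepsilon}$ is the only $p$-point in $a$, $a$ has no $z_{r'}$-point for $r'\ne r$, and $\beta=\{\iota:a\text{ has an }\iota_\omega\text{-point}\}$;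
\item \emph{label $(\infty,R)$} if $\infty\in a$, the $p$-points in $a$ are exactly the $p_{r,\varepsilon}$ with $r\ge R$, and $a$ has no $z_r$-point with $r<R$.
\end{itemize}
Labeled elements are nonzero, and $1$ has label $(\infty,1)$.

\begin{lemma}\label{lem:refine}
Every finite partition of a labeled element $a$ refines to a partition into labeled elements.
\end{lemma}

\begin{proof}
An element containing neither $\infty$ nor $p$-points splits into cones of types in $T_0$ by Lemma~\ref{lem:cones}(c). This settles the labels $\tau$. If $a$ has label $(r,\varepsilon,\beta)$, the part containing $p_{r,\varepsilon}$ has a label $(r,\varepsilon,\beta')$ and the other parts split as before. Let $a$ have label $(\infty,R)$ and let $W$ be the part containing $\infty$. It contains all $p_{r,\varepsilon}$ with $r\ge R'$, for some $R'\ge R$. Split off disjoint cones around the points $p_{r,\varepsilon}$, $R\le r<R'$, each inside its part; these have labels $(r,\varepsilon,\beta)$. By Lemma~\ref{lem:BA}(c), what remains of $W$ has finitely many $z_r$-points for each $r<R'$; split off disjoint cones around them. The rest of $W$ has label $(\infty,R')$, and everything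 else contains neither $\infty$ nor $p$-points.
\end{proof}

\begin{lemma}\label{lem:samelabel}
If $a,b\in B_A$ have the same label, then $B_A|a\cong B_A|b$.
\end{lemma}

\begin{proof}
For a label $\tau$ this is Lemma~\ref{lem:iso}.

\emph{Label $(r,\varepsilon,\beta)$.} Let $A_0=A(r,\varepsilon)$. The points of $a$ other than $p_{r,\varepsilon}$ have types in $D_r\cup\{u_\omega,w_\omega\}$. Let $\iota\in A_0\cap\beta$. By (T1), no point of $a$ other than an $\iota_\omega$-point is a limit of $\iota_\omega$-points; for $p_{r,\varepsilon}$ this uses $\iota\in A_0$. So the $\iota_\omega$-points of $a$ form a nonempty compact set. It is covered by finitely many $\iota_\omega$-cones inside $a$, and their union $U_\iota$ is an $\iota_\omega$-cone by Lemma~\ref{lem:cones}(b). If both $U_u$ and $U_w$ are defined, replace $U_w$ by $U_w\setminus U_u$; as $U_u$ has no $w_\omega$-point, this is still a $w_\omega$-cone containing all $w_\omega$-points of $a$. The rest of $a$ contains $p_{r,\varepsilon}$ and no $\iota_\omega$-point with $\iota\in A_0$, so it is a $p_{r,A_0}$-cone. Thus $a$ is the disjoint union of a $p_{r,A_0}$-cone and one $\iota_\omega$-cone for each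 $\iota\in A_0\cap\beta$. The same holds for $b$; apply Lemma~\ref{lem:iso}.

\emph{Label $(\infty,R)$.} Put $d=a\wedge b$; it has label $(\infty,R)$. Each of $a-d$ and $b-d$ is a finite disjoint union of cones of types in $T_0\setminus\{z_r:r<R\}$. It suffices to show that $d\vee e$ is homeomorphic to $d$ for each such cone $e$ disjoint from $d$; absorbing the cones one at a time gives $a\cong d\cong b$. Let $\tau$ be the type of $e$. Put $q=p_{r,0}$ if $\tau=z_r$, and $q=\infty$ otherwise. Then $q\in d$, $q$ is not a $\tau$-point, and every neighborhood of $q$ contains $\tau$-points, by (T2) or Lemma~\ref{lem:BA}(b). Let $d\supseteq V_1\supseteq V_2\supseteq\cdots$ be a clopen neighborhood base of $q$, and choose successively $\tau$-cones $e_n\subseteq V_n\setminus(e_1\cup\dots\cup e_{n-1})$ omitting $q$. Map $e$ to $e_1$ and $e_n$ to $e_{n+1}$ by homeomorphisms (Lemma~\ref{lem:iso}), and every other point to itself. This is a bijection $d\vee e\to d$. It is continuous at $q$ since it maps $V_n\setminus(e_1\cup\dots\cup e_{n-1})$ into $V_n$, and at any other fixed point since that point lies outside some $V_n$ and so has a neighborhood disjoint from $e$ and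 all $e_i$. A continuous bijection of compact Hausdorff spaces is a homeomorphism.
\end{proof}

\begin{remark}
This is where it matters that $u_\omega$ and $w_\omega$ are perfect types. When $\iota\in A_0$, all $\iota_\omega$-points of $a$ merge into one cone, so the label records only whether there are any. For a point type the label would have to record their number, and whether this number is finite is exactly the question whether $\iota\in A_0$.
\end{remark}

\begin{proof}[Proof of Proposition~\ref{prop:selector}]
We first check that $Y$ decides whether a given element has a given label, using Lemmas~\ref{lem:def} and~\ref{lem:complex}; put $X_Z=Z^{(\omega)}$. Label $\tau$ is $\mathrm{Cone}_\tau(a)$. The condition $\infty\notin a$ is $\Sigma_2(X_Z)$ by Lemma~\ref{lem:def}(e). Label $(r,\varepsilon,\beta)$ is the conjunction of: $\infty\notin a$; $\mathrm{Cell}_r(a\wedge y_{r,\varepsilon})$, which says $p_{r,\varepsilon}\in a$; $\neg\mathrm{Cell}_r(a\wedge y_{r,1-\varepsilon})$; $\forall r'\ne r\ \neg\mathrm{Bd}_{z_{r'}}(a)$, a $\Pi_1(X_Z)$ condition that also excludes the $p$-points of other regions by (T2); and $\mathrm{No}_\iota(a)\iff\iota\notin\beta$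 for both $\iota$. Only here are the selectors used. Label $(\infty,R)$ is the conjunction of: $\infty\in a$; $\forall r\ge R\ \neg\mathrm{Cell}_r(-a)$, a $\Pi_1(X_Z)$ condition saying that $a$ contains all $p_{r,\varepsilon}$ with $r\ge R$; and $\neg\mathrm{Bd}_{z_r}(a)$ for $r<R$.

Now run a back-and-forth with labeled partitions whose corresponding pieces have equal labels, starting from the units. Given the next element on one side, search for a labeled refinement deciding it, which exists by Lemma~\ref{lem:refine}. Then search on the other side for a corresponding refinement with the same labels. It exists: corresponding pieces are isomorphic by Lemma~\ref{lem:samelabel}, and such an isomorphism preserves labels of subelements by Lemma~\ref{lem:BA}(a). All searches are computable in $Y$.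
\end{proof}

\section{Back-and-forth relations and transfer}\label{sec:bf}

To control all $\Sigma_{\omega+2}$ formulas at once we use back-and-forth relations, which for Boolean algebras can be stated piece by piece. Here partitions may have $0$ as a member. Define $\mathcal A\le_0\mathcal B$ iff $\mathcal A$ and $\mathcal B$ are both trivial or both nontrivial. For $\beta>0$, $\mathcal A\le_\beta\mathcal B$ iff for every $\gamma<\beta$ and every finite partition $(b_i)$ of $1_{\mathcal B}$ there is a partition $(a_i)$ of $1_{\mathcal A}$ with $\mathcal B|b_i\le_\gamma\mathcal A|a_i$ for all $i$. Write $\equiv_\beta$ if both directions hold. For instance, any two infinite algebras are $\equiv_1$, since both split into any finite number of nonzero pieces.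

\begin{lemma}\label{lem:bf}
\begin{enumerate}
\item[(a)] $\le_\beta$ implies $\le_\gamma$ for $\gamma\le\beta$. Hence for $\le_{\beta+1}$ only $\gamma=\beta$ needs checking, and for limit $\beta$, $\le_\beta$ holds iff all $\le_\gamma$, $\gamma<\beta$, hold.
\item[(b)] Isomorphic algebras are in all relations $\le_\beta$.
\item[(c)] If $\mathcal A_i\le_\beta\mathcal B_i$ for $i<n$, then $\prod_i\mathcal A_i\le_\beta\prod_i\mathcal B_i$.
\item[(d)] In verifying $\mathcal A\le_\beta\mathcal B$ one may replace the given partition of $1_{\mathcal B}$ by a refinement.
\end{enumerate}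
\end{lemma}

\begin{proof}
(a) For $\gamma>0$ the definition of $\le_\gamma$ asks less. For $\gamma=0<\beta$ apply the definition to the partition $(1_{\mathcal B})$. For limit $\beta$, the requirement for $\gamma$ is part of $\le_{\gamma+1}$. (b) Induction on $\beta$, transporting the partition. (c) Induction on $\beta$. A product is trivial iff all factors are. Let $\gamma<\beta$ and let $(b_j)_j$, $b_j=(b^i_j)_i$, be a partition of the unit of $\prod_i\mathcal B_i$. Take partitions $(a^i_j)_j$ of $1_{\mathcal A_i}$ with $\mathcal B_i|b^i_j\le_\gamma\mathcal A_i|a^i_j$, put $a_j=(a^i_j)_i$, and apply the induction hypothesis to $\prod_i\mathcal B_i|b^i_j$ and $\prod_i\mathcal A_i|a^i_j$. (d) If $(b_{ij})$ refines $(b_i)$ and $\mathcal B|b_{ij}\le_\gamma\mathcal A|a_{ij}$, put $a_i=\bigvee_ja_{ij}$ and use (c).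
\end{proof}

\begin{lemma}\label{lem:pi}
Let $(a_i),(b_i)$ be finite partitions of $1_{\mathcal A}$ and $1_{\mathcal B}$ with $\mathcal A|a_i\le_\beta\mathcal B|b_i$ for all $i$. Every $\Pi_\beta$ formula true in $\mathcal A$ of a tuple of Boolean terms in the $a_i$ is true in $\mathcal B$ of the same terms in the $b_i$.
\end{lemma}

\begin{proof}
Induction on $\beta$. For $\beta=0$, truth of a quantifier-free formula of such terms depends only on which $a_i$ are $0$. Let $\beta>0$ and suppose that the formula fails in $\mathcal B$. Then some conjunct $\forall\bar y\,\sigma$, with $\sigma$ in $\Sigma_\gamma$ and $\gamma<\beta$, fails at some $\bar d$. Cut each $b_i$ by $\bar d$ into $(b_{ij})_j$ and take partitions $(a_{ij})_j$ of $a_i$ with $\mathcal B|b_{ij}\le_\gamma\mathcal A|a_{ij}$. The $b_i$ and $\bar d$ are terms in the $b_{ij}$, and the terms giving $b_i$ give $a_i$. By induction the $\Pi_\gamma$ formula $\neg\sigma$ passes from $\mathcal B$ to $\mathcal A$, so the conjunct fails in $\mathcal A$.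
\end{proof}

The next lemma says that finite levels cannot tell $\iota_\omega$ from $\iota_k$ for large $k$, so that attributes are invisible at level $\omega$ and visible in one direction only at level $\omega+1$.

\begin{lemma}\label{lem:conesbf}
\begin{enumerate}
\item[(a)] Let $n<\omega$. Then $c(s_k)\equiv_nc(s_{k'})$ and $c(t_k)\equiv_nc(t_{k'})$ for $n\le k,k'<\omega$, and $c(u_k)\equiv_nc(u_{k'})$ and $c(w_k)\equiv_nc(w_{k'})$ for $\max(n,2)\le k,k'\le\omega$.
\item[(b)] $c(p_{r,A})\equiv_\omega c(p_{r,A'})$ for all $A,A'\subseteq\{u,w\}$.
\item[(c)] $c(p_{r,A})\le_{\omega+1}c(p_{r,A'})$ if $A\subseteq A'$.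
\end{enumerate}
\end{lemma}

\begin{proof}
In each case we show $c(\tau)\le_{\gamma+1}c(\tau')$ as follows: refine the given partition of $c(\tau')$ into $\tau'$-cones (\emph{top} cones) and \emph{lower} cones by Lemma~\ref{lem:cones}(d), and use Lemma~\ref{lem:cones}(e) to partition $c(\tau)$ into the same number of top cones and lower cones of suitable types. Cones of equal type are isomorphic.

(a) Induction on $n$, for all four families at once; $n=0$ holds as cones are nontrivial. For $n+1$, let $\tau,\tau'$ have indices $k,k'\ge n+1$. Use the same lower types, except that $s_j$ (in the families $s,u$) or $t_j$ (in the families $t,w$) with $j\ge k$ is replaced by $s_{k-1}$ or $t_{k-1}$. As $j,k-1\ge n$, these pairs are $\equiv_n$ by induction, and so are the top cones.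

(b) We show $\le_n$ for all $A,A'$ by induction on $n$. For $n+1$, use the same lower types, except that $\iota_\omega$ with $\iota\in A$ is replaced by $\iota_{n+2}$; these pairs are $\equiv_n$ by (a), the top cones by induction.

(c) Here $D(p_{r,A'})\subseteq D(p_{r,A})$, so all lower types are available, and the top cones are $\equiv_\omega$ by (b).
\end{proof}

Let $R<R'$ and $T(R,R')=T_0\setminus\{z_r:r<R\text{ or }r\ge R'\}$. An \emph{$R'$-standard partition} of $B^R_A$ consists of a \emph{tail}, isomorphic to $B^{R'}_A$ and containing $\infty$; one cone around each $p_{r,\varepsilon}$ with $R\le r<R'$, its \emph{$p_{r,\varepsilon}$-piece}; and finitely many cones whose types form a finite \emph{list} in $T(R,R')$.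

\begin{lemma}\label{lem:partition}
\begin{enumerate}
\item[(a)] Every finite partition of $B^R_A$ refines to an $R'$-standard partition, for all sufficiently large $R'$.
\item[(b)] For every $R'>R$ and every finite list in $T(R,R')$, $B^R_A$ has an $R'$-standard partition with this list.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The part containing $\infty$ contains almost all summands. Let $R'>R$ be so large that it contains all $p$-summands with $r\ge R'$. Let the tail consist of $\infty$, these $p$-summands, and all summands $c(u_\omega),c(w_\omega)$ contained in that part. The rest is the union of the $p$-summands with $R\le r<R'$ and finitely many summands $c(u_\omega),c(w_\omega)$. Choose disjoint cones around its $p$-points inside their parts, and apply Lemma~\ref{lem:cones}(c) to what remains of each part.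
(b) For entries $u_\omega,w_\omega$ of the list take whole summands. Every other entry lies in $D_r$ for some $R\le r<R'$; cut these cones out of the $p$-summands by Lemma~\ref{lem:cones}(e), which leaves the $p_{r,\varepsilon}$-pieces. The tail consists of $\infty$ and all remaining summands.
\end{proof}

\begin{lemma}\label{lem:tails}
$B^R_A\equiv_{\omega+1}B^R_{A'}$ for all arrays $A,A'$ and all $R$.
\end{lemma}

\begin{proof}
Suppose $\gamma\le\omega$ and $B^{R}_A\equiv_\gamma B^{R}_{A'}$ for all $A,A',R$. Refine a given partition of $B^R_{A'}$ to an $R'$-standard one, and take an $R'$-standard partition of $B^R_A$ with the same list. Corresponding pieces are $\equiv_\gamma$: tails by assumption, $p_{r,\varepsilon}$-pieces by Lemma~\ref{lem:conesbf}(b), the other cones by Lemma~\ref{lem:iso}. So $B^R_A\le_{\gamma+1}B^R_{A'}$, and by symmetry $\equiv_{\gamma+1}$. Starting from $\gamma=0$ we obtain $\equiv_n$ for all $n$, hence $\equiv_\omega$, hence $\equiv_{\omega+1}$.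
\end{proof}

Parameters of a Scott family will be handled by a fixed factor $\mathcal P$. In $\mathcal P\times\mathcal B$ we regard elements of $\mathcal P$ and of $\mathcal B$ as elements of the product, with other coordinate $0$.

\begin{lemma}[Transfer]\label{lem:transfer}
Let $\mathcal P$ be an algebra, $\bar c$ a finite partition of $1_{\mathcal P}$, $A$ an array, $r\ge R$, and $x\in B^R_A$ with $p_{r,0}\in x$, $p_{r,1}\notin x$. Let $\psi$ be a $\Sigma_{\omega+2}$ formula with $\mathcal P\times B^R_A\models\psi(\bar c,x)$. There is $R'>r$ such that for every array $A'$:
\begin{enumerate}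
\item[(i)] if $A(r',\varepsilon)\subseteq A'(r',\varepsilon)$ for all $R\le r'<R'$ and $\varepsilon<2$, then there is $x'\in B^R_{A'}$ with $p_{r,0}\in x'$, $p_{r,1}\notin x'$ and $\mathcal P\times B^R_{A'}\models\psi(\bar c,x')$;
\item[(ii)] if this inclusion holds for all such $r'\ne r$, and $A(r,0)\subseteq A'(r,1)$, $A(r,1)\subseteq A'(r,0)$, then there is $x''\in B^R_{A'}$ with $p_{r,1}\in x''$, $p_{r,0}\notin x''$ and $\mathcal P\times B^R_{A'}\models\psi(\bar c,x'')$.
\end{enumerate}
\end{lemma}

\begin{proof}
Fix a true disjunct $\exists\bar y\,\chi$ of $\psi$, with $\chi$ in $\Pi_\gamma$ and $\gamma\le\omega+1$, and witnesses $\bar y$. Each piece of the partition generated by $1_{\mathcal P},\bar c,x,\bar y$ lies in one of the two factors. Refine it on $B^R_A$ to an $R'$-standard partition with $R'>r$. In $\mathcal P\times B^R_{A'}$ take the same partition of $\mathcal P$ and an $R'$-standard partition of $B^R_{A'}$ with the same list. Let pieces correspond by their names, except that in (ii) the $p_{r,0}$-piece corresponds to the $p_{r,1}$-piece and vice versa. Each piece on the side of $A$ is $\le_{\omega+1}$ its partner: pieces of $\mathcal P$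 and cones of the list are isomorphic, for tails use Lemma~\ref{lem:tails}, and for the pieces around $p$-points use the assumed inclusions and Lemma~\ref{lem:conesbf}(c). By Lemmas~\ref{lem:bf}(a) and~\ref{lem:pi}, $\chi$ transfers. The terms giving $\bar c$ give $\bar c$ again, and $x$ goes to the join of the partners of the pieces below $x$. Since $r<R'$, both $p_{r,0}$ and $p_{r,1}$ have their own pieces; the first is below $x$ and the second is not. So the image of $x$ contains the required point and omits the other.
\end{proof}

\section{The construction}\label{sec:constr}

\emph{Families.} Let $\Phi_e=W_e^C$. Every $\Sigma^0_{\omega+2}$ set of computable $\Sigma_{\omega+2}$ formulas is some $\Phi_e$; for other $e$ the construction may do anything.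

\emph{Parameters.} A \emph{datum} $d=(R_d;\tau_1,\dots,\tau_l)$, with $R_d\ge1$ and $\tau_i\in T$, is a guess at how the parameters of a Scott family cut the algebra. It determines $\mathcal P_d=\prod_ic(\tau_i)$ and its partition $\bar c$ into the units of the factors. For an array $A$ in which all but finitely many regions are in state $0$, let $N^d_A=\mathcal P_d\times B^{R_d}_A$ in its standard presentation, computable uniformly in $d$ and $A$. There ``$p_{r,\varepsilon}\in x$'' is decidable, as $p_{r,\varepsilon}$ is the vertex of a known summand.

\emph{Copies.} Being an index of a computable Boolean algebra with universe $\omega$ is arithmetical, so $C$ computes a list $(M_j)_{j<\omega}$ of indices of all of them. By Lemma~\ref{lem:complex}, $C$ enumerates, uniformly in $j$ and $r$, the pairs of disjoint $y_0,y_1\in M_j$ with $\mathrm{Cell}_r(y_0)$, $\mathrm{Cell}_r(y_1)$ and $\alpha^r_u(y_0)$. The \emph{first pair} $(y_0^{j,r},y_1^{j,r})$ is the first one enumerated, if any. We say that $M_j$ \emph{responds at $r$ by stage $s$} if within $s$ steps the first pair has appeared and $\alpha^r_w(y_0^{j,r})$ has been enumerated.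

\emph{Regions.} Let $(e_q,d_q)_{q<\omega}$ be a computable listing of all pairs of an index and a datum. A \emph{guess} for $q$ is a function $g:\{0,\dots,q\}\to\omega\cup\{\infty\}$. List all pairs $(q,g)$ effectively and assign to them increasing numbers $r=\langle q,g\rangle\ge R_{d_q}$; the set of numbers assigned is computable, and so is decoding. All other regions are \emph{inert} and stay in state $0$.

\emph{Progress.} At each stage $s$ every region is in one of the states $0,1,2$ of Section~\ref{sec:idea}; $A_s$ is the corresponding array, and at stage $0$ all regions are in state $0$. Let $\ell(j,s)$ be the largest $\ell\le s$ such that $M_j$ responds by stage $s$ at every region $r<\ell$ that is in state $1$ at stage $s$. Let $h_j(s)=\max_{s'\le s}\ell(j,s')$, a nondecreasing function of $s$.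

\emph{Stage $s+1$.} For each $r=\langle q,g\rangle\le s$, with $(e,d)=(e_q,d_q)$:
\begin{itemize}
\item if $r$ is in state $0$ at stage $s$, it moves to state $1$ provided there are $s'\le s$, a number $\psi$ enumerated into $\Phi_e$ within $s$ steps, and $x\le s$ in the factor $B^{R_d}_{A_{s'}}$ of $N^d_{A_{s'}}$ with $p_{r,0}\in x$, $p_{r,1}\notin x$, such that $\langle m,\psi,(\bar c,x)\rangle$ is enumerated within $s$ steps into the set $S$ of Theorem~\ref{thm:truth}(b), $m$ being the index of $N^d_{A_{s'}}$;
\item if $r$ is in state $1$ at stage $s$, it moves to state $2$ provided (a) $M_j$ responds at $r$ by stage $s$ for every $j\le q$ with $g(j)=\infty$, and (b) $h_j(s)=g(j)$ for every $j\le q$ with $g(j)<\infty$.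
\end{itemize}
We test $\psi$ in the approximations $N^d_{A_{s'}}$ because the final algebra is not available during the construction; Lemma~\ref{lem:transfer} connects the two. Stage $s+1$ uses only the states at stages $\le s$, so the construction is computable in $C$. The arrays $A_s$ increase pointwise. Their union $A^*$ is c.e.\ in $C$ and gives each region its final state. Let $B=B_{A^*}$; it has a computable copy $M$ by Proposition~\ref{prop:copy}. We say that $r$ \emph{acts} if it reaches state $2$, and put $h_j^*=\lim_sh_j(s)\in\omega\cup\{\infty\}$.

\section{Verification}\label{sec:verif}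

By the table of states, for every $r$: $A^*(r,1)\subsetneq A^*(r,0)$; $u\in A^*(r,0)$; $w\notin A^*(r,1)$; $u\in A^*(r,1)$ iff $r$ acts; and $w\in A^*(r,0)$ iff $r$ leaves state $0$. In a copy of $B$, two disjoint elements satisfying $\mathrm{Cell}_r$, which we call an \emph{$r$-pair}, each contain exactly one of $p_{r,0},p_{r,1}$, so Lemma~\ref{lem:def}(d) applies to them, and $(y_0,y_1)$ is correct at $r$ iff $p_{r,0}\in y_0$.

\begin{lemma}\label{lem:pairs}
Let $M_j\cong B$ and $r\ge1$.
\begin{enumerate}
\item[(a)] The first pair exists. It is correct if $r$ does not act.
\item[(b)] Every $r$-pair $(y_0,y_1)$ with $\alpha^r_w(y_0)$ is correct. If $r$ acts, such a pair exists.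
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A correct pair satisfies $\alpha^r_u(y_0)$ as $u\in A^*(r,0)$, so the enumeration is nonempty. If $r$ does not act, $u\notin A^*(r,1)$, so $\alpha^r_u(y_0^{j,r})$ forces $p_{r,0}\in y_0^{j,r}$. (b) The first claim holds as $w\notin A^*(r,1)$; if $r$ acts, $w\in A^*(r,0)$ and any correct pair will do.
\end{proof}

\begin{lemma}\label{lem:h}
\begin{enumerate}
\item[(a)] If $M_j\cong B$, then $h^*_j=\infty$.
\item[(b)] If $h^*_j=\infty$ and the final state of $r$ is $1$, then $M_j$ responds at $r$ by some stage.
\end{enumerate}
\end{lemma}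

\begin{proof}
(a) If the final state of $r$ is $1$, the first pair is correct by Lemma~\ref{lem:pairs}(a) and $w\in A^*(r,0)$, so $M_j$ responds at $r$ by all large stages. If the final state is $0$ or $2$, $r$ imposes no condition at large stages. Hence $\ell(j,s)\to\infty$.
(b) If $\ell(j,s)\le r$ for all $s\ge s_0$, then $h_j\le\max(r,s_0)$. So there are arbitrarily late $s$ with $\ell(j,s)>r$; take one at which $r$ is in state $1$.
\end{proof}

\begin{proposition}\label{prop:cat}
$B$ is $\Delta^0_{\omega+2}$-categorical.
\end{proposition}

\begin{proof}
By Proposition~\ref{prop:selector} it suffices to find a $C$-computable correct selector for each $M_j\cong B$. Fix $j$ and use the finite information $h^*_0,\dots,h^*_j$, where $h_j^*=\infty$ by Lemma~\ref{lem:h}(a). For inert $r$ take the first pair. For $r=\langle q,g\rangle$ apply the first case that holds; which one does is computable from $r$.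
\begin{enumerate}
\item[1.] \emph{$j\le q$ and $g(j)=\infty$.} Take the first pair. If $r$ does not act, it is correct by Lemma~\ref{lem:pairs}(a). If $r$ acts, then $M_j$ has responded at $r$ by clause (a), so $\alpha^r_w(y_0^{j,r})$ holds and Lemma~\ref{lem:pairs}(b) applies.
\item[2.] \emph{Some $i\le\min(q,j)$ has $g(i)<h^*_i$.} Wait for a stage $s$ with $h_i(s)>g(i)$. Clause (b) fails at all stages $\ge s$, so $r$ acts iff it is in state $2$ at stage $s$. If it is, search for an $r$-pair with $\alpha^r_w(y_0)$; if not, take the first pair.
\item[3.] \emph{Some $i\le\min(q,j)$ has $h^*_i<g(i)<\infty$.} Clause (b) never holds, so $r$ does not act; take the first pair.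
\item[4.] \emph{Otherwise.} Here $q<j$, since for $j\le q$ either case 1 or case 2 with $i=j$ holds; and $g(i)\in\{h_i^*,\infty\}$ for all $i\le q$. There are finitely many such $r$; build correct pairs for them into the program.
\end{enumerate}
All searches terminate and are computable in $C$.
\end{proof}

\begin{proposition}\label{prop:notrel}
$B$ is not relatively $\Delta^0_{\omega+2}$-categorical.
\end{proposition}

\begin{proof}
Suppose it is. By Theorem~\ref{thm:scott}, $M$ has a formally $\Sigma^0_{\omega+2}$ Scott family over a tuple $\bar c_0$. By Lemma~\ref{lem:partition}(a), the partition generated by $\bar c_0$ refines to one consisting of a tail $c_\infty$ with $M|c_\infty\cong B^R_{A^*}$ and cones $c_1,\dots,c_l$ of types $\tau_1,\dots,\tau_l\in T$. Let $d=(R;\tau_1,\dots,\tau_l)$ and $\bar c=(c_1,\dots,c_l)$. By Lemma~\ref{lem:iso}, $(M,\bar c)\cong(\mathcal P_d\times B^R_{A^*},\bar c)$, and we identify the two; the points $p_{r,\varepsilon}$, $r\ge R$, have the same meaning on both sides, being determined by their types. Keep the formulas of the family for $1$-tuples and replace $\bar c_0$ by Boolean terms in $\bar c$, using $c_\infty=-\bigvee_ic_i$.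 This gives a set $\Phi_e$ of computable $\Sigma_{\omega+2}$ formulas such that each $x\in M$ satisfies $\psi(\bar c,x)$ for some $\psi\in\Phi_e$, and two elements satisfying the same $\psi(\bar c,\cdot)$ are automorphic in $M$. Let $(e,d)=(e_q,d_q)$, let $g(j)=h^*_j$ for $j\le q$ be the true guess, and let $r=\langle q,g\rangle\ge R$.

\emph{$r$ leaves state $0$.} Choose $x\in B^R_{A^*}$ with $p_{r,0}\in x$, $p_{r,1}\notin x$, and $\psi\in\Phi_e$ with $\mathcal P_d\times B^R_{A^*}\models\psi(\bar c,x)$. Let $R'$ be given by Lemma~\ref{lem:transfer}, and let $s'$ be so large that $A_{s'}$ and $A^*$ agree on all regions below $R'$. By part (i), applied from $A^*$ to $A_{s'}$, there is $x'\in B^R_{A_{s'}}$ containing $p_{r,0}$ and not $p_{r,1}$ with $N^d_{A_{s'}}\models\psi(\bar c,x')$. So $s',\psi,x'$ meet the condition for the move to state $1$ at all large stages.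

\emph{$r$ acts.} Otherwise its final state is $1$. Then clause (a) holds at all large stages by Lemma~\ref{lem:h}(b), and clause (b) by the choice of $g$; so $r$ moves to state $2$.

\emph{The contradiction.} Let $s',\psi,x$ be the witnesses for the move of $r$ to state $1$. Since $\psi\in\Phi_e$ is a computable $\Sigma_{\omega+2}$ formula, $N^d_{A_{s'}}\models\psi(\bar c,x)$. At stage $s'$ the region $r$ was in state $0$, so $A_{s'}(r,0)=\{u\}$ and $A_{s'}(r,1)=\emptyset$, while $A^*(r,0)=\{u,w\}$ and $A^*(r,1)=\{u\}$; and $A_{s'}\subseteq A^*$ pointwise. Both parts of Lemma~\ref{lem:transfer} apply from $A_{s'}$ to $A^*$ and give $x',x''\in M$ with $M\models\psi(\bar c,x')\wedge\psi(\bar c,x'')$, $p_{r,0}\in x'$ and $p_{r,0}\notin x''$. Some automorphism of $M$ carries $x'$ to $x''$, but every automorphism fixes $p_{r,0}$ by Lemma~\ref{lem:BA}(a).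
\end{proof}

With one more jump the attributes become decidable, and no cooperation from the copy is needed.

\begin{proposition}\label{prop:rel}
$B$ is relatively $\Delta^0_{\omega+3}$-categorical.
\end{proposition}

\begin{proof}
Let $\mathcal N,\mathcal N'$ be copies of $B$ and $Z=\mathcal N\oplus\mathcal N'$. By Lemma~\ref{lem:complex}, $\alpha^r_\iota$ is c.e.\ in $Z^{(\omega+2)}$, so $Z^{(\omega+3)}$ decides it. Search for an $r$-pair $(y_0,y_1)$ and $\iota$ with $\alpha^r_\iota(y_0)\wedge\neg\alpha^r_\iota(y_1)$. Since $A^*(r,1)\subsetneq A^*(r,0)$, every correct pair has this property for some $\iota$, and a pair with $p_{r,1}\in y_0$ has it for none. This gives correct selectors computable in $Z^{(\omega+3)}$; apply Proposition~\ref{prop:selector} with $Y=Z^{(\omega+3)}$.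
\end{proof}

Propositions~\ref{prop:cat}, \ref{prop:notrel} and~\ref{prop:rel}, applied to the computable copy $M$ of $B$, prove Theorem~\ref{thm:main}.

\begin{thebibliography}{9}

\bibitem{AK}
Ash and Knight, \emph{Computable Structures and the Hyperarithmetical Hierarchy}.

\bibitem{AKMS}
Ash, Knight, Manasse and Slaman, 1989.

\bibitem{Ch}
Chisholm, 1990.

\bibitem{RS}
\emph{Research Statement}, \texttt{http://www.math.uchicago.edu/\textasciitilde kach/mathematics/researchBAs.pdf}.

\end{thebibliography}
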